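\title{An effectively closed set that is not homeomorphic to any hyperarithmetically represented space}

\begin{abstract}
We construct a computable tree $T\subseteq\omega^{<\omega}$ whose set of paths $X$ is not homeomorphic to a $Z$-computable Polish space for any hyperarithmetic $Z$. In fact, Kleene's $\mathcal O$ is hyperarithmetic in every oracle that computes a presentation of $X$. The bound is optimal, because $\mathcal O$ computes a presentation of every nonempty effectively closed set. We also show that no example is $\sigma$-compact.
\end{abstract}

\section{Introduction}\label{sec:intro}

A closed subspace of a Polish space is Polish. This paper measures how badly the effective form of this statement fails when spaces are considered up to homeomorphism.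

Let $Z\subseteq\omega$. A \emph{$Z$-computable Polish space} is a triple $(M,d,(x_i)_{i\in\omega})$, where $d$ is a complete metric on $M$, the sequence $(x_i)$ is dense, and the reals $d(x_i,x_j)$ are $Z$-computable uniformly in $i,j$. For $Z=\emptyset$ we say \emph{computable Polish space}. We say that $Z$ \emph{computes a presentation} of a topological space $W$ if $W$ is homeomorphic to a $Z$-computable Polish space, and that $W$ is \emph{hyperarithmetically represented} if some hyperarithmetic $Z$ computes a presentation of $W$; equivalently, if $0^{(\alpha)}$ does so for some computable ordinal $\alpha$. The \emph{basic balls} of $M$ are the open balls $B(x_i,r)$ with $r$ a positive rational. A closed subspace $C$ of a computable Polish space $M$ is \emph{effectively closed}, or $\Pi^0_1$, if $M\setminus C$ is the union of a computably enumerable (c.e.) set of basic balls. It carries the metric induced from $M$.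

The two notions record opposite kinds of information. A presentation lists points that are in the space, while a $\Pi^0_1$ description lists regions that lie outside it. The direct way from the second to the first is to decide which basic balls meet $C$. Take $C=[T]\ne\emptyset$, the set of infinite paths of a computable tree $T$. If $T$ is a binary tree, then by K\"onig's lemma a word $\sigma$ extends to a path if and only if it has extensions in $T$ of every length. The oracle $0'$ decides this, so it computes the leftmost path above each extendible word, and these paths are dense in $C$. If $T$ may branch infinitely, extendibility is a $\Sigma^1_1$ question, and it need not be hyperarithmetic.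

It is known that for each computable ordinal $\alpha$ there are a computable Polish space $M$ and a $\Pi^0_1$ subspace $C$ of $M$ such that $C$ is not homeomorphic to any $0^{(\alpha)}$-computable metric space. The following question, posed in \cite{homeo}, asks for one space that serves all $\alpha$ at once.

\begin{quote}
\emph{Is there a nonempty $\Pi^0_1$ subspace of a computable Polish space that is not homeomorphic to any hyperarithmetically represented space?}
\end{quote}

The infinitely branching trees suggest the answer yes, since such a tree can have paths but no hyperarithmetic path. This evidence is weaker than it looks. The question allows every compatible metric, and a new metric can erase the complexity: Example~\ref{ex:baire} is a $\Pi^0_1$ set without hyperarithmetic points that is homeomorphic to $\omega^\omega$. Nor can one simply add up the known examples over all $\alpha$, because computable ordinals are given by notations, and the set $\mathcal O$ of notations is not hyperarithmetic. Nevertheless the answer is yes. The notions $\Delta^1_1(Z)$, $\le_h$ and hyperarithmetic point are recalled in Section~\ref{sec:background}.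

\begin{theorem}\label{thm:A}
There is a nonempty $\Pi^0_1$ subspace $X$ of Baire space $\omega^\omega$, of the form $X=[T]$ for a computable tree $T\subseteq\omega^{<\omega}$, that is not homeomorphic to a $Z$-computable Polish space for any hyperarithmetic $Z$. More precisely, for every $Z\subseteq\omega$: if $X$ is homeomorphic to a $Z$-computable Polish space, then $\mathcal O\in\Delta^1_1(Z)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Every nonempty $\Pi^0_1$ subspace of a computable Polish space, with the induced metric, is an $\mathcal O$-computable Polish space. Hence for the space $X$ of Theorem~\ref{thm:A} and any $Z$: some set hyperarithmetic in $Z$ computes a presentation of $X$ if and only if $\mathcal O\le_h Z$.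
\end{theorem}

\begin{theorem}\label{thm:C}
Let $C$ be a nonempty $\Pi^0_1$ subspace of a computable Polish space $(M,d,(x_i))$.
\begin{enumerate}
\item[(1)] The hyperarithmetic points are dense in $C$ if and only if the set $\{(i,k):B(x_i,2^{-k})\cap C\neq\emptyset\}$ is hyperarithmetic. In that case $C$, with the induced metric, is a $Z$-computable Polish space for some hyperarithmetic $Z$.
\item[(2)] If $C$ is $\sigma$-compact (for instance compact, locally compact, or countable), then \emph{(1)} applies, so $C$ is hyperarithmetically represented.
\end{enumerate}
\end{theorem}

Thus no space that answers the question is $\sigma$-compact. Since closed subsets of $\sigma$-compact spaces are $\sigma$-compact, no such space lies in a $\sigma$-compact computable Polish space such as $\mathbb R^n$ or $2^\omega$. By Theorem~\ref{thm:A}, one lies in $\omega^\omega$, and it is zero-dimensional.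

The proof of Theorem~\ref{thm:A} writes a $\Pi^1_1$-complete set $P$ into the homeomorphism type of $X$: there are simple compact spaces $D_n$ such that $n\in P$ if and only if $X$ has an open subset homeomorphic to $D_n$ (Section~\ref{sec:X}). In any $Z$-computable Polish space the latter condition is $\Sigma^1_1(Z)$ (Section~\ref{sec:decode}). A hyperarithmetic presentation of $X$ would therefore make $P$ a $\Sigma^1_1$ set, which it is not. Section~\ref{sec:upper} contains the upper bound $\mathcal O$, and Section~\ref{sec:sigma} the proof of Theorem~\ref{thm:C}.

\section{Names, definability, and four standard facts}\label{sec:background}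

\subsection*{Baire space}
Finite words and infinite sequences over $\omega$ are concatenated by juxtaposition, and $\sigma A=\{\sigma z:z\in A\}$ for a word $\sigma$ and $A\subseteq\omega^\omega$. Thus $0^k10\,A$ consists of the sequences made of $k$ zeros, a one, a zero, and an element of $A$. For $x\ne y$ in $\omega^\omega$ let $\rho(x,y)=2^{-\min\{j:\,x(j)\neq y(j)\}}$. With a computable listing of the eventually zero sequences, $(\omega^\omega,\rho)$ is a computable Polish space. The cylinder $[\sigma]=\sigma\,\omega^\omega$ is clopen and equals the basic ball $B(\sigma0^\omega,2^{-|\sigma|+1})$. A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ closed under initial segments, and $[T]$ is the set of $x\in\omega^\omega$ all of whose initial segments lie in $T$. If $T$ is computable, then $[T]$ is $\Pi^0_1$, since its complement is $\bigcup_{\sigma\notin T}[\sigma]$.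

\subsection*{Names}
To quantify over the points of a $Z$-computable Polish space $(N,d,(x_i))$ we code them by elements of $\omega^\omega$. A \emph{name} is a $p\in\omega^\omega$ with $d(x_{p(j)},x_{p(l)})\le2^{-j}+2^{-l}$ for all $j,l$. By completeness $\lim p:=\lim_jx_{p(j)}$ exists, and letting $l\to\infty$ gives $d(x_{p(j)},\lim p)\le2^{-j}$. Conversely, if $d(x_{p(j)},y)\le 2^{-j}$ for all $j$, then $p$ is a name with limit $y$; so every point has a name. For a name $p$,
\begin{equation}\label{eq:ball}
\lim p\in B(x_i,r)\iff\exists j\ \ d(x_{p(j)},x_i)+2^{-j}<r .
\end{equation}
Indeed, the left side of the inequality lies between $d(\lim p,x_i)$ and $d(\lim p,x_i)+2\cdot2^{-j}$. If $C$ is $\Pi^0_1$ in a computable Polish space and $\Gamma$ is a c.e.\ set of pairs $(i,r)$ such that the complement of $C$ is $\bigcup_{(i,r)\in\Gamma}B(x_i,r)$, then \eqref{eq:ball} gives, for a name $p$,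
\begin{equation}\label{eq:closed}
\lim p\in C\iff\forall(i,r)\in\Gamma\ \forall j\ \ \neg\bigl(d(x_{p(j)},x_i)+2^{-j}<r\bigr).
\end{equation}
A point of a computable Polish space is \emph{$Z$-computable}, or \emph{hyperarithmetic}, if it has a name of that kind. In $\omega^\omega$ a name $p$ of $z$ computes $z$, because $z(j)=x_{p(j+1)}(j)$.

\subsection*{Definability}
A relation between numbers and elements of $\omega^\omega$ is \emph{arithmetical in $Z$} if it is obtained from $Z$-computable relations by quantifiers over $\omega$. A true strict inequality between $Z$-computable reals is confirmed by a finite computation, so it takes one existential number quantifier. Hence ``$p$ is a name'' and the right sides of \eqref{eq:ball} and \eqref{eq:closed} are arithmetical in the oracle that computes the distances. A set $A\subseteq\omega$ is $\Sigma^1_1(Z)$ if $A=\{n:\exists p\in\omega^\omega\,R(p,n)\}$ with $R$ arithmetical in $Z$; it is $\Pi^1_1(Z)$ if its complement is $\Sigma^1_1(Z)$, and $\Delta^1_1(Z)$ if it is both. We write $A\le_hZ$, and say that $A$ is \emph{hyperarithmetic in $Z$}, if $A\in\Delta^1_1(Z)$. The oracle $\emptyset$ is omitted from the notation, and functions are identified with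 their graphs. The hyperarithmetic sets are exactly the sets computable from an iterated jump $0^{(\alpha)}$ with $\alpha$ a computable ordinal. A set is \emph{$\Pi^1_1$-complete} if it is $\Pi^1_1$ and every $\Pi^1_1$ set $A$ is many-one reducible to it, that is, $A$ is its preimage under a computable function. Of Kleene's $\mathcal O$ we use only that it is $\Pi^1_1$-complete. The following facts are standard; see \cite{Mos,Sacks}.

\begin{itemize}
\item[(F1)] There is a uniformly computable sequence of trees $T_n\subseteq\omega^{<\omega}$ such that $P=\{n:[T_n]=\emptyset\}$ is $\Pi^1_1$-complete. So $P\notin\Sigma^1_1$, and $P$ and $\mathcal O$ are many-one reducible to each other.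
\item[(F2)] If $W\le_hZ$, then $\Sigma^1_1(W)\subseteq\Sigma^1_1(Z)$ for sets of numbers. Consequently $\Sigma^1_1(W)=\Sigma^1_1$ for hyperarithmetic $W$, the relation $\le_h$ is transitive, and a set arithmetical in a hyperarithmetic set is hyperarithmetic.
\item[(F3)] (Kleene) If $R(p,n)$ is arithmetical, then $\{n:(\exists p\text{ hyperarithmetic})\,R(p,n)\}$ is $\Pi^1_1$.
\item[(F4)] (Kreisel) If $R\subseteq\omega\times\omega$ is $\Pi^1_1$ and $\forall k\,\exists m\,R(k,m)$, then there is a hyperarithmetic $f$ with $\forall k\,R(k,f(k))$.
\end{itemize}

The trees $T_n$ and the set $P$ are fixed from now on.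

\section{The balls that meet $C$}\label{sec:upper}

Let $C$ be a nonempty $\Pi^0_1$ subspace of a computable Polish space $(M,d,(x_i))$, and let
\[
G(C)=\{(i,k):B(x_i,2^{-k})\cap C\neq\emptyset\}.
\]
This set replaces the set of extendible words of a tree: knowing it, one reaches a point of $C$ through smaller and smaller balls that meet $C$.

\begin{lemma}\label{lem:G}
If $Z$ computes $G(C)$, then $C$ has a dense sequence of uniformly $Z$-computable points of $M$, and $C$ with the induced metric is a $Z$-computable Polish space.
\end{lemma}

\begin{proof}
Write $G=G(C)$ and let $(i,k)\in G$. Pick $y\in B(x_i,2^{-k})\cap C$ and $i'$ with $d(x_{i'},y)<2^{-k-1}$. Then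
\[
(i',k+1)\in G\qquad\text{and}\qquad d(x_i,x_{i'})<2^{-k}+2^{-k-1}=3\cdot2^{-k-1}.
\]
The oracle $Z$ decides the first condition and confirms the second when it holds, so a $Z$-computable search finds an $i'$ with both properties. Iterating, we obtain $Z$-computably from $(i,k)$ a sequence $i=i_0,i_1,\dots$ with $(i_l,k+l)\in G$ and $d(x_{i_l},x_{i_{l+1}})<3\cdot2^{-k-l-1}$. It is Cauchy, and summing the geometric series shows that its limit $c_{i,k}$ satisfies $d(x_{i_l},c_{i,k})\le3\cdot2^{-k-l}$. So $j\mapsto i_{j+2}$ is a name of $c_{i,k}$. The distance from $x_{i_l}$ to $C$ is less than $2^{-k-l}$ and $C$ is closed, so $c_{i,k}\in C$. Given $y\in C$ and $k$, choose $i$ with $d(x_i,y)<2^{-k}$; then $(i,k)\in G$ and $d(c_{i,k},y)\le4\cdot2^{-k}$. Hence the points $c_{i,k}$ are dense in $C$. List them by a $Z$-computable enumeration of the nonempty set $G$. For names $p,q$ the number $d(x_{p(j)},x_{q(j)})$ is within $2^{-j+1}$ of $d(\lim p,\lim q)$, so the mutual distances are uniformly $Z$-computable. Finally, $C$ is complete because it is closed in $M$.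
\end{proof}

\begin{proposition}\label{prop:upper}
The set $G(C)$ is $\Sigma^1_1$, and $C$ with the induced metric is an $\mathcal O$-computable Polish space.
\end{proposition}

\begin{proof}
We have $(i,k)\in G(C)$ if and only if there is a name $p$ with $\lim p\in C\cap B(x_i,2^{-k})$, and the condition on $p,i,k$ is arithmetical by \eqref{eq:ball} and \eqref{eq:closed}. So the complement of $G(C)$ is $\Pi^1_1$ and is many-one reducible to $\mathcal O$. Hence $\mathcal O$ computes $G(C)$, and Lemma~\ref{lem:G} applies.
\end{proof}

The set $G(C)$ can be as complicated as this bound allows: for $C=\bigcup_nn\,[T_n]$ the cylinder $[n]$ meets $C$ exactly when $n\notin P$. But $G(C)$ depends on the embedding of $C$ in $M$, and not only on the topology of $C$. To see how much can be lost, we multiply a set of paths by Baire space. For a tree $T$ let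
\[
E(T)=\{z\in\omega^\omega:(z(2j))_{j\in\omega}\in[T]\}\cong[T]\times\omega^\omega .
\]
This is the set of paths of the tree of all words whose entries at even positions form a word in $T$, so it is closed, and it is $\Pi^0_1$ if $T$ is computable. It is empty exactly when $[T]$ is empty.

\begin{lemma}\label{lem:E}
No nonempty open subset of $E(T)$ is contained in a compact set. In particular, $E(T)$ has no isolated points, and it is compact only if it is empty.
\end{lemma}

\begin{proof}
A nonempty open subset contains $E(T)\cap[\sigma]$, where $\sigma$ is an initial segment of odd length $2l+1$ of some $z\in E(T)$. Replacing the entry $z(2l+1)$ by $0,1,2,\dots$ gives infinitely many points of $E(T)\cap[\sigma]$ at mutual distance $2^{-2l-1}$, and no compact set contains them all. An isolated point, or a nonempty compact $E(T)$, would be a nonempty open compact subset.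
\end{proof}

\begin{example}\label{ex:baire}
There is a computable tree $T$ with $[T]\neq\emptyset$ and no hyperarithmetic path (Kleene). In fact some $T_n$ is such a tree: otherwise the complement of $P$ would be the set of $n$ for which $T_n$ has a hyperarithmetic path, which is $\Pi^1_1$ by (F3), contrary to $P\notin\Sigma^1_1$. For such a $T$ the nonempty $\Pi^0_1$ set $E(T)$ has no hyperarithmetic point, since each of its points computes a path of $T$. The Alexandrov--Urysohn theorem says that a nonempty zero-dimensional Polish space in which no nonempty open set has compact closure is homeomorphic to $\omega^\omega$. By Lemma~\ref{lem:E} it applies to $E(T)$, which therefore has a computable presentation. So the density condition in Theorem~\ref{thm:C}(1) is sufficient but not necessary for being hyperarithmetically represented, and a proof of Theorem~\ref{thm:A} needs a topological invariant.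
\end{example}

\section{Writing $P$ into the topology}\label{sec:X}

\subsection*{One bit, then many}
Let $E_n=E(T_n)$. By Lemma~\ref{lem:E}, $E_n$ is compact if and only if $n\in P$, so the bit ``$n\in P$'' has become a topological property. The set $[T_n]$ itself would not do, as it may be nonempty and compact, for instance a single point. Compactness is moreover easy to read from any presentation: a complete metric space is compact if and only if it is totally bounded, so a $Z$-computable Polish space is compact if and only if $\forall k\,\exists m\,\forall j\,\exists i\le m\ d(x_i,x_j)<2^{-k}$, which is arithmetical in $Z$.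

The difficulty is to store all bits in one space. The sum $\bigcup_nn\,E_n$ stores nothing: by the Alexandrov--Urysohn theorem it is homeomorphic to $\omega^\omega$. In a homeomorphic copy the first letter $n$ is invisible, so $E_n$ needs an address that homeomorphisms preserve. We attach $E_n$ to a point whose neighborhoods determine $n$. One copy of $E_n$ placed beside the point is not enough, since small neighborhoods of the point would miss it. We use infinitely many copies converging to the point, so that the point can have a compact neighborhood only if $E_n=\emptyset$.

\subsection*{The address}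
For a space $W$ let $I(W)$ be the set of isolated points, $F(W)$ the closure of $I(W)$ in $W$, and $W'=W\setminus I(W)$. The Cantor--Bendixson derivatives are $W^{(0)}=W$ and $W^{(j+1)}=(W^{(j)})'$, and $w\in W$ has \emph{rank} $j$ in $W$ if $w\in W^{(j)}\setminus W^{(j+1)}$. Points of rank $n$ are supplied by
\[
A_n=\{z\in2^\omega:z\text{ has at most }n\text{ ones}\}.
\]
Thus $A_0$ is the point $0^\omega$, and $A_1$ is the sequence $0^k10^\omega$ together with its limit $0^\omega$.

\begin{lemma}\label{lem:A}
The set $A_n$ is compact. Its isolated points are the points with exactly $n$ ones, and they are dense in $A_n$. The point $0^\omega$ has rank $n$ in $A_n$. The space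
\[
L_n=\{0^\omega\}\cup\bigcup_k0^k10\,A_n
\]
is homeomorphic to $A_{n+1}$ by a map fixing $0^\omega$, so $0^\omega$ has rank $n+1$ in $L_n$.
\end{lemma}

\begin{proof}
Having more than $n$ ones is witnessed by an initial segment, so $A_n$ is closed in $2^\omega$. Each point of $A_n$ is $\tau0^\omega$ for a word $\tau$ with $j\le n$ ones. If $j=n$, it is the only point of $A_n$ in $[\tau]$. If $j<n$, it is the limit as $l\to\infty$ of the points $\tau0^l1^{n-j}0^\omega$, which have exactly $n$ ones. This proves the second sentence and gives $A_n'=A_{n-1}$ for $n\ge1$ and $A_0'=\emptyset$. Hence $A_n^{(n)}=\{0^\omega\}$ and $A_n^{(n+1)}=\emptyset$. Sorting by the position of the first one gives $A_{n+1}=\{0^\omega\}\cup\bigcup_k0^k1A_n$. The bijection $L_n\to A_{n+1}$ given by $0^k10z\mapsto0^k1z$ and $0^\omega\mapsto0^\omega$ maps the clopen pieces $0^k10A_n$ homeomorphically onto the clopen pieces $0^k1A_n$. It preserves the number of leading zeros, so it and its inverse are also continuous at $0^\omega$.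
\end{proof}

Rank alone is not an address, because a point of high rank is surrounded by points of every lower rank. Concretely, $L_{n+1}$ has the clopen subset $10\,A_{n+1}\cong L_n$. If we attached $E_n$ to the top point of $L_n$ and asked for an open copy of $L_n$, we would find one in the part built for $n+1$, whatever $T_n$ is. So we mark the top point by a sequence of Cantor sets converging to it; no other point of $L_n$ receives this mark. Define
\[
D_n=L_n\cup\bigcup_k0^k11\,2^\omega,\qquad Y_n=D_n\cup\bigcup_k0^k2\,E_n,\qquad X=\bigcup_nn\,Y_n\subseteq\omega^\omega ;
\]
see Figure~\ref{fig:Y}. We call $n\,Y_n=X\cap[n]$ the $n$th \emph{block}. It is clopen in $X$ and homeomorphic to $Y_n$.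

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \s in {1,0.7,0.49,0.34,0.24}{
\begin{scope}[scale=\s]
\draw[dashed] (-8.5,0.8) rectangle (-7.5,1.8);
\draw (-8,0) circle (0.5);
\fill[gray!60] (-8.5,-1.8) rectangle (-7.5,-0.8);
\end{scope}}
\node at (-1.1,0) {$\cdots$};
\fill (0,0) circle (1.6pt) node[right] {$0^\omega$};
\node[left] at (-8.7,1.3) {$0^k2\,E_n$};
\node[left] at (-8.7,0) {$0^k10\,A_n$};
\node[left] at (-8.7,-1.3) {$0^k11\,2^\omega$};
\end{tikzpicture}
\caption{The space $Y_n$. Three sequences of clopen pieces, indexed by $k=0,1,2,\dots$ from left to right, converge to $0^\omega$: copies of the countable compact set $A_n$ (circles), Cantor sets (shaded), and copies of $E_n\cong[T_n]\times\omega^\omega$ (dashed), which are empty if the tree $T_n$ has no path and are not compact otherwise. The circles, the shaded squares and $0^\omega$ form the compact space $D_n$.}\label{fig:Y}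
\end{figure}

\begin{lemma}\label{lem:eff}
There is a computable tree $T$ with $X=[T]$, so $X$ is a nonempty $\Pi^0_1$ subspace of $\omega^\omega$. Each $D_n$ is compact and has a dense sequence $(z^n_k)_{k\in\omega}$ of eventually zero sequences, such that $\rho(z^n_k,z^n_l)$ is computable uniformly in $n,k,l$.
\end{lemma}

\begin{proof}
Call a word \emph{rejected} if it has the form $n0^ka\upsilon$ with letters $n$ and $a\ge1$ and a word $\upsilon$, and one of the following holds: $a\geq3$; $a=1$ and $\upsilon$ has an entry greater than $1$; $a=1$, $\upsilon=0\upsilon'$, and $\upsilon'$ has more than $n$ ones; $a=2$ and the word $\upsilon(0)\upsilon(2)\upsilon(4)\cdots$ is not in $T_n$. Rejection is decidable, and an extension of a rejected word is rejected, so the words that are not rejected form a computable tree $T$. No initial segment of $n0^\omega$ is rejected. For a sequence $n0^kay$ with $a\ge1$, the four clauses say that some initial segment is rejected exactly when $0^kay$ lies in none of the pieces of $Y_n$. So $X=[T]$, and $0^\omega\in X$.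

A limit of points of $D_n$ is either $0^\omega$ or a limit of points of one of the closed pieces, so $D_n$ is closed in $2^\omega$ and is compact. All points of $L_n$ are eventually zero, and the eventually zero sequences are dense in each $0^k11\,2^\omega$. Whether $\tau0^\omega\in D_n$ is decidable from $\tau$ and $n$. Listing these points by means of the words $\tau$ gives $(z^n_k)$.
\end{proof}

\subsection*{The case $n=0$}
The space $D_0$ consists of $q=0^\omega$, the isolated points $0^k10^\omega$, and the Cantor sets. If $0\in P$, the block $0\,Y_0=0\,D_0$ is an open copy of $D_0$ in $X$. Conversely, let $g$ be a homeomorphism of $D_0$ onto an open set $V\subseteq X$. We locate $g(q)$. Since $V$ is open, a point of $V$ is isolated in $V$ if and only if it is isolated in $X$.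

First, $q$ is a limit of isolated points, so $g(q)$ is not in a Cantor piece or in a copy of some $E_m$; these are open and have no isolated points. Second, every neighborhood of $q$ contains a nonempty open set without isolated points, so $g(q)$ is not in a copy of some $A_m$, which is open and has a dense set of isolated points. Hence $g(q)=m0^\omega$ for some $m$. Third, $q$ is the only point of $D_0$ that is a limit of isolated points. If $m\ge1$, then $V$ contains $m0^k100^\omega$ for large $k$, and this point is the limit of the isolated points $m0^k100^l1^m0^\omega$, which is a contradiction. So $m=0$, and $V$ is a compact neighborhood of the point to which the copies of $E_0$ converge. It contains one of these copies as a closed subset, so $E_0$ is compact, and $0\in P$.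

\subsection*{The general case}
The first two steps suggest a definition, and rank replaces the third. A point $w$ of a space $W$ is an \emph{apex} of $W$ if $w\in F(W)$ and $w$ is in the closure of $W\setminus F(W)$; it is an \emph{apex of rank $j$} if in addition it has rank $j$ in the space $F(W)$. Homeomorphisms preserve this notion. It is also local, which is where the openness of the copy of $D_n$ will be used.

\begin{lemma}\label{lem:local}
Let $V$ be open in $W$ and $w\in V$. Then $w$ is an apex of $V$ if and only if it is an apex of $W$, and the same holds for apexes of rank $j$.
\end{lemma}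

\begin{proof}
Since $V$ is open, $I(V)=I(W)\cap V$, and for $S\subseteq W$ a point of $V$ is in the closure of $S$ if and only if it is in the closure of $S\cap V$. With $S=I(W)$ we get $F(V)=F(W)\cap V$. With $S=W\setminus F(W)$ we have $S\cap V=V\setminus F(V)$, which gives the first claim. For ranks, let $H$ be any space and $U\subseteq H$ open. Then $U'=H'\cap U$, and by induction $U^{(j)}=H^{(j)}\cap U$, because $H^{(j)}\cap U$ is open in $H^{(j)}$. Apply this to $H=F(W)$ and $U=F(V)$.
\end{proof}

\begin{lemma}\label{lem:apex}
Let $Y$ be $D_n$ or $Y_n$. Then $0^\omega$ is the only apex of $Y$, and it has rank $n+1$. The apexes of $X$ are the points $m0^\omega$, and $m0^\omega$ has rank $m+1$.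
\end{lemma}

\begin{proof}
The sets $Y\cap[0^k10]=0^k10A_n$, $Y\cap[0^k11]=0^k11\,2^\omega$ and $Y\cap[0^k2]$ are clopen in $Y$ and cover $Y\setminus\{0^\omega\}$; the last set is empty or equal to $0^k2E_n$. The pieces of the second and third kind have no isolated points (Lemma~\ref{lem:E}), so they are open sets disjoint from $I(Y)$ and hence from $F(Y)$. In the pieces $0^k10A_n$ the isolated points are dense by Lemma~\ref{lem:A}, and $0^\omega$ is the limit of the isolated points $0^k101^n0^\omega$. Therefore $F(Y)=L_n$, in which $0^\omega$ has rank $n+1$ by Lemma~\ref{lem:A}. The point $0^\omega$ is the limit of the points $0^k110^\omega\notin L_n$, so it is an apex. Any other point of $L_n$ has an open neighborhood $0^k10A_n\subseteq L_n$, so it is not in the closure of $Y\setminus L_n$. The statement on $X$ follows from Lemma~\ref{lem:local}, as $X$ is covered by the open blocks $m\,Y_m\cong Y_m$.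
\end{proof}

\begin{proposition}\label{prop:code}
The space $X$ has an open subset homeomorphic to $D_n$ if and only if $n\in P$.
\end{proposition}

\begin{proof}
If $n\in P$, then $E_n=\emptyset$, and the block $X\cap[n]=n\,D_n$ is open in $X$ and homeomorphic to $D_n$. Conversely, let $V\subseteq X$ be open and $g\colon D_n\to V$ a homeomorphism. By Lemma~\ref{lem:apex}, $g(0^\omega)$ is an apex of rank $n+1$ of $V$, hence of $X$ by Lemma~\ref{lem:local}, and so $g(0^\omega)=n0^\omega$ by Lemma~\ref{lem:apex} again. Being an open neighborhood of $n0^\omega$, the set $V$ contains $X\cap[n0^k]$ for some $k$, and thus contains $n0^k2E_n$. This set is closed and $V$ is compact, so $E_n$ is compact. By Lemma~\ref{lem:E}, $E_n=\emptyset$, that is, $n\in P$.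
\end{proof}

\begin{remark}
The homeomorphism type of $X$ depends only on $P$. If $n\notin P$, the Alexandrov--Urysohn theorem gives a homeomorphism $h\colon E_n\to\omega^\omega$, and the map that fixes $D_n$ and sends $0^k2z$ to $0^k2h(z)$ is a homeomorphism of $Y_n$ onto $D_n\cup\bigcup_k0^k2\,\omega^\omega$, since it respects the clopen pieces and the number of leading zeros. The trees serve only to make $X$ effectively closed without knowing $P$.
\end{remark}

\section{Reading $P$ from a presentation}\label{sec:decode}

By Proposition~\ref{prop:code}, the absence of a path through $T_n$ is certified by the existence of an object, namely an open copy of $D_n$. It remains to express this existence with one function quantifier. Stated naively, ``$h$ is a homeomorphism of $D_n$ onto an open set'' quantifies universally over points of $D_n$ and of the target, which would place a universal function quantifier after the existential one. Compactness of $D_n$ removes it. The map $h$ is determined by the countably many values $y_k=h(z^n_k)$, its continuity and injectivity become uniform conditions on these values, and openness of the image is witnessed by finitely many balls.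

\begin{lemma}\label{lem:decode}
Let $(N,d,(x_i))$ be a $Z$-computable Polish space. Then the set of $n$ such that $N$ has an open subset homeomorphic to $D_n$ is $\Sigma^1_1(Z)$.
\end{lemma}

\begin{proof}
Fix $n$ and write $z_k=z^n_k$. Let $\varepsilon,\delta$ range over the positive rationals. We claim that $N$ has an open subset homeomorphic to $D_n$ if and only if there is a sequence $(y_k)$ in $N$ such that
\begin{enumerate}
\item[(a)] $\forall\varepsilon\,\exists\delta\,\forall k,l\ \bigl(\rho(z_k,z_l)<\delta\rightarrow d(y_k,y_l)<\varepsilon\bigr)$;
\item[(b)] $\forall\varepsilon\,\exists\delta\,\forall k,l\ \bigl(d(y_k,y_l)<\delta\rightarrow\rho(z_k,z_l)<\varepsilon\bigr)$;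
\item[(c)] there are finitely many pairs $(i_s,r_s)_{s\le m}$, with $r_s$ positive rational, such that
\begin{enumerate}
\item[(c1)] $\forall k\,\exists s\le m\ \ d(x_{i_s},y_k)<r_s/2$, and
\item[(c2)] $\forall s\le m\,\forall j\ \bigl(d(x_{i_s},x_j)<r_s\rightarrow\forall\varepsilon\,\exists k\ d(x_j,y_k)<\varepsilon\bigr)$.
\end{enumerate}
\end{enumerate}
Condition (c1) will place the closure of $\{y_k\}$ inside the balls $B(x_{i_s},r_s)$; the radius is halved because a strict inequality need not survive the passage to the closure. Condition (c2) will place the balls inside the closure.

\emph{Necessity.} Let $h\colon D_n\to U$ be a homeomorphism onto an open set $U\subseteq N$, and let $y_k=h(z_k)$. Since $D_n$ and $U$ are compact, $h$ and $h^{-1}$ are uniformly continuous, which gives (a) and (b). For $u\in U$ choose a rational $r>0$ with $B(u,2r)\subseteq U$ and an $i$ with $d(x_i,u)<r/2$. Then $u\in B(x_i,r/2)$ and $B(x_i,r)\subseteq U$. Finitely many of the balls $B(x_i,r/2)$ obtained in this way cover the compact set $U$; let $(i_s,r_s)_{s\le m}$ be the corresponding pairs. Then (c1) holds. If $d(x_{i_s},x_j)<r_s$, then $x_j\in U$, and $(y_k)$ is dense in $U$, so (c2) holds.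

\emph{Sufficiency.} By (a), $z_k=z_l$ implies $y_k=y_l$, and $z_k\mapsto y_k$ is a uniformly continuous map on a dense subset of $D_n$. Since $N$ is complete, it extends to a continuous map $h\colon D_n\to N$. Let $a\ne b$ in $D_n$, take $\varepsilon<\rho(a,b)$, and let $\delta$ be as in (b). If $z_k$ is close to $a$ and $z_l$ is close to $b$, then $\rho(z_k,z_l)>\varepsilon$, so $d(y_k,y_l)\ge\delta$; in the limit, $d(h(a),h(b))\ge\delta$. Thus $h$ is a continuous injection of a compact space, hence a homeomorphism onto the compact set $U=h(D_n)$. The set $U$ is closed and $(y_k)$ is dense in it, so $U$ is the closure of $\{y_k:k\in\omega\}$ in $N$. By (c1), $U$ is contained in the finite union of the closed balls of radius $r_s/2$ about $x_{i_s}$, so $U\subseteq\bigcup_sB(x_{i_s},r_s)$. By (c2), every $x_j\in B(x_{i_s},r_s)$ lies in $U$. These $x_j$ are dense in the open ball and $U$ is closed, so $B(x_{i_s},r_s)\subseteq U$. Hence $U=\bigcup_sB(x_{i_s},r_s)$ is open.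

\emph{Complexity.} Code $(y_k)$ by one $p\in\omega^\omega$ whose columns $p_k(j)=p(\langle k,j\rangle)$, for a computable pairing function, are names with $\lim p_k=y_k$. That every $p_k$ is a name is arithmetical in $Z$. The inequalities between $x_i$ and $y_k$ are arithmetical in $Z$ by \eqref{eq:ball}, and $d(y_k,y_l)<\varepsilon$ holds if and only if $d(x_{p_k(j)},x_{p_l(j)})+2^{-j+1}<\varepsilon$ for some $j$, by the argument for \eqref{eq:ball}. The numbers $\rho(z^n_k,z^n_l)$ are computable from $n,k,l$ by Lemma~\ref{lem:eff}, and all quantifiers in (a)--(c) range over numbers, rationals, or finite sequences of these. So the set in question is $\{n:\exists p\,R(p,n)\}$ with $R$ arithmetical in $Z$.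
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:eff}, $X$ is a nonempty $\Pi^0_1$ set of the required form. Let $X$ be homeomorphic to a $Z$-computable Polish space $N$. By Proposition~\ref{prop:code}, $P$ is the set of $n$ such that $N$ has an open subset homeomorphic to $D_n$, so $P\in\Sigma^1_1(Z)$ by Lemma~\ref{lem:decode}. Since $P$ is also $\Pi^1_1$, we get $P\in\Delta^1_1(Z)$. The class $\Delta^1_1(Z)$ is closed under preimages by computable functions, so $\mathcal O\in\Delta^1_1(Z)$ by (F1). If $Z$ were hyperarithmetic, then $P\in\Sigma^1_1(Z)=\Sigma^1_1$ by (F2), contrary to (F1).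
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first sentence is Proposition~\ref{prop:upper}. If $\mathcal O\le_hZ$, then $\mathcal O$ itself is hyperarithmetic in $Z$ and computes a presentation of $X$. Conversely, if $W\le_hZ$ and $W$ computes a presentation of $X$, then $\mathcal O\le_hW$ by Theorem~\ref{thm:A}, and $\mathcal O\le_hZ$ by (F2).
\end{proof}

\section{Hyperarithmetic points and $\sigma$-compact sets}\label{sec:sigma}

Let $C$ be a nonempty $\Pi^0_1$ subspace of a computable Polish space $(M,d,(x_i))$, and let $G=G(C)$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Suppose that the hyperarithmetic points are dense in $C$. Then $(i,k)\in G$ if and only if there is a hyperarithmetic name $p$ with $\lim p\in C\cap B(x_i,2^{-k})$. The condition on $p,i,k$ is arithmetical, so $G$ is $\Pi^1_1$ by (F3). It is $\Sigma^1_1$ by Proposition~\ref{prop:upper}, hence hyperarithmetic. Conversely, if $G$ is hyperarithmetic, then Lemma~\ref{lem:G} with $Z=G$ gives a dense sequence of $G$-computable points of $C$, which are hyperarithmetic by (F2), and shows that $C$ is a $G$-computable Polish space.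
\end{proof}

For part (2) we must find hyperarithmetic points, and we begin with a compact set $K$. For a binary tree K\"onig's lemma did this with the oracle $0'$. Now the names of points of $K$ range over $\omega^\omega$, and compactness of $K$ is only a topological hypothesis, with no effective bound attached. However, ``these finitely many balls cover $K$'' is a $\Pi^1_1$ statement, so (F4) supplies finite covers hyperarithmetically. They confine the search for a name to a finitely branching tree.

\begin{lemma}\label{lem:compact}
Every nonempty compact $\Pi^0_1$ set $K\subseteq M$ contains a hyperarithmetic point.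
\end{lemma}

\begin{proof}
Let $\Gamma$ be a c.e.\ set of pairs with $M\setminus K=\bigcup_{(i,r)\in\Gamma}B(x_i,r)$. Let $R(k,F)$ say that $F\subseteq\omega$ is a finite set, given by its canonical code, and $K\subseteq\bigcup_{i\in F}B(x_i,2^{-k})$. Equivalently, for all $p$: if $p$ is a name and $\lim p\in K$, then $\lim p\in B(x_i,2^{-k})$ for some $i\in F$. By \eqref{eq:ball} and \eqref{eq:closed}, $R$ is $\Pi^1_1$. By compactness, $\forall k\,\exists F\,R(k,F)$. By (F4) there is a hyperarithmetic function $f\colon k\mapsto F_k$ with $R(k,F_k)$ for all $k$.

Let $Q$ be the set of names $p\in\prod_kF_k$ with $\lim p\in K$. It is nonempty: for $y\in K$ choose $p(k)\in F_k$ with $d(x_{p(k)},y)<2^{-k}$. Let $S$ be the set of words $\sigma$ with $\sigma(j)\in F_j$ for $j<|\sigma|$ such that, within $|\sigma|$ steps of the computations, we have confirmed neither $d(x_{\sigma(j)},x_{\sigma(l)})>2^{-j}+2^{-l}$ for some $j,l<|\sigma|$, nor $d(x_{\sigma(j)},x_i)+2^{-j}<r$ for some $j<|\sigma|$ and some enumerated $(i,r)\in\Gamma$. Then $S$ is an $f$-computable tree, and $[S]=Q$ by \eqref{eq:closed}. It is finitely branching, so by K\"onig's lemma a word $\sigma$ extends to a path of $S$ if and only if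 for every $s\geq|\sigma|$ some word in the finite set $F_0\times\dots\times F_{s-1}$ extends $\sigma$ and lies in $S$. The Turing jump $f'$ decides this. Choosing successively the least $p(0),p(1),\dots$ that keep the word extendible, $f'$ computes the lexicographically least $p\in Q$. This $p$ is arithmetical in $f$, hence hyperarithmetic by (F2), and it names a point of $K$.
\end{proof}

Example~\ref{ex:baire} shows that the lemma fails without compactness. In a $\sigma$-compact set $C=\bigcup_mK_m$ the compact sets $K_m$ need not be $\Pi^0_1$, so the lemma does not apply to them. The Baire category theorem yields a piece of some $K_m$ that is cut out of $C$ by a closed ball, and such a piece is $\Pi^0_1$.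

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
A countable space is a countable union of points, and a locally compact Polish space is covered by countably many open sets with compact closure, because it has a countable base. So let $C=\bigcup_mK_m$ with each $K_m$ compact, and let $B$ be a basic ball that meets $C$. We find a hyperarithmetic point in $B\cap C$; then (1) applies.

The space $B\cap C$ is open in the Polish space $C$, hence Polish, and it is the union of its closed subsets $K_m\cap B$. By the Baire category theorem, some $K_m\cap B$ has an interior point $y$ relative to $B\cap C$. Choose a rational $s>0$ with $B(y,3s)\subseteq B$ and $B(y,3s)\cap C\subseteq K_m$, choose $j$ with $d(x_j,y)<s$, and let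
\[
K=\{u\in C:d(x_j,u)\le s\}.
\]
Then $y\in K$, and each $u\in K$ satisfies $d(y,u)<2s$, so $K\subseteq K_m\cap B$. Being closed, $K$ is compact. To see that $K$ is $\Pi^0_1$, consider the c.e.\ family of basic balls $B(x_l,r)$ with $d(x_j,x_l)>s+r$. A point $u$ of such a ball has $d(x_j,u)>d(x_j,x_l)-r>s$. Conversely, if $d(x_j,u)>s$, choose a rational $r>0$ with $d(x_j,u)>s+2r$ and an $l$ with $d(x_l,u)<r$; then $d(x_j,x_l)>s+r$ and $u\in B(x_l,r)$. So $M\setminus K$ is the union of this family and of $M\setminus C$. By Lemma~\ref{lem:compact}, $K\subseteq B\cap C$ contains a hyperarithmetic point.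
\end{proof}

\begin{thebibliography}{9}

\bibitem{homeo}
\emph{Computability of Polish spaces up to homeomorphism},
\texttt{https://personal.ntu.edu.sg/kmng/Files/Papers/homeo.pdf}.

\bibitem{Mos}
Moschovakis, \emph{Descriptive Set Theory}, Ch.~4.

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}, Part~A.

\end{thebibliography}
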